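# Group rings over rings of algebraic integers and over $\mathbb Z_\pi$: a pair of groups that separates them

Throughout, $G$ and $H$ are finite groups, and $RG$ is the group ring of $G$ over a commutative ring $R$. A *ring of algebraic integers* is the ring of integers $\mathcal O$ of a number field $K$. The notation $\mathcal OG\cong\mathcal OH$ means an isomorphism of $\mathcal O$-algebras. The augmentation $\operatorname{aug}:RG\to R$ sends $\sum a_gg$ to $\sum a_g$.

## 1. Abelian groups, where $\mathcal OG$ determines $G$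

**Proposition 1.** Let $G$ be abelian and let $\mathcal OG\cong\mathcal OH$ for some ring of algebraic integers $\mathcal O$. Then $G\cong H$.

*Proof.* The ring $\mathcal OH$ is commutative, so $H$ is abelian, and $|G|=|H|=:n$ by comparing ranks. The point is to show that units of finite order in $\mathcal OH$ are essentially group elements.

Let $u=\sum a_hh\in\mathcal OH$ have finite order. We claim that if $a_1\ne0$, then $u=a_1\cdot 1$. For an embedding $\sigma:K\to\mathbb C$, apply $\sigma$ to the coefficients of $u$. Multiplication by $\sigma(u)$ on $\mathbb CH$ has trace $n\sigma(a_1)$, and its eigenvalues are $n$ roots of unity. So $|\sigma(a_1)|\le1$ for every $\sigma$. The product of the $|\sigma(a_1)|$ over all $\sigma$ is the absolute value of the norm of a nonzero algebraic integer, so it is at least $1$. Therefore $|\sigma(a_1)|=1$ for every $\sigma$. Equality in the triangle inequality says that all $n$ eigenvalues coincide. A matrix of finite order over $\mathbb C$ is diagonalizable, so multiplication by $\sigma(u)$ is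 a scalar, and hence $\sigma(u)=\sigma(u)\cdot1$ is a scalar multiple of $1$. So $u=a_1\cdot1$.

Now let $u$ have finite order and augmentation $1$. Some coefficient $a_h$ is nonzero. Since $H$ is abelian, $uh^{-1}$ again has finite order, and its coefficient at $1$ is $a_h$. So $uh^{-1}=a_h$, and the augmentation gives $a_h=1$, $u=h$.

Let $\Phi:\mathcal OG\to\mathcal OH$ be an isomorphism. Then $g\mapsto\operatorname{aug}(\Phi(g))^{-1}\Phi(g)$ is a homomorphism from $G$ to units of finite order and augmentation $1$, that is, to $H$. It is injective, because the $\Phi(g)$ are linearly independent over $\mathcal O$. As $|G|=|H|$, it is an isomorphism. $\square$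

For nonabelian $G$ the proof breaks where we said "$uh^{-1}$ again has finite order". Take $S_3$ with $a=(1\,2)$, $b=(1\,2\,3)$ and $n=(1-a)b(1+a)=b+ba-ab-aba\in\mathbb ZS_3$, which is nonzero. Since $(1+a)(1-a)=0$, we have $n^2=0$; also $na=n$ and $an=-n$. So $1+n$ is a unit with inverse $1-n$, and
$$v=(1+n)a(1-n)=a+na-an-nan=a+2n$$
has order $2$. It is not $\pm$ a group element. Here $va^{-1}=va=1+2n$ has infinite order, because $(1+2n)^k=1+2kn$. So for nonabelian groups there is room for isomorphisms that do not come from isomorphisms of groups, and we must ask how far they can go.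

To ask this precisely, let $\pi$ be a finite set of primes. The *semilocalization* of $\mathbb Z$ at $\pi$ is
$$\mathbb Z_\pi=\bigcap_{p\in\pi}\mathbb Z_{(p)},\qquad \mathbb Z_{(p)}=\{a/b\mid a,b\in\mathbb Z,\ p\nmid b\}.$$
For instance, $\frac15\in\mathbb Z_{\{2,3\}}$ but $\frac16\notin\mathbb Z_{\{2,3\}}$. Let $\pi(G)$ be the set of primes dividing $|G|$, and put $\pi=\pi(G)$. A ring isomorphism $\Phi:\mathbb Z_\pi G\to\mathbb Z_\pi H$ is automatically $\mathbb Z_\pi$-linear: $b\,\Phi(\frac abx)=a\Phi(x)$, and $\mathbb Z_\pi H$ is torsion-free.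

If $\mathbb Z_\pi G\cong\mathbb Z_\pi H$, then $\mathcal OG\cong\mathcal OH$ for some ring of algebraic integers $\mathcal O$; this is a known result, and it will also drop out of Theorem B. The work "Contributions to the integral representation theory of groups" asks for the converse: does $\mathcal OG\cong\mathcal OH$ for some $\mathcal O$ imply $\mathbb Z_\pi G\cong\mathbb Z_\pi H$? Proposition 1 says yes for abelian $G$. In general the answer is no. Write $\mathbb Z_p$ for the $p$-adic integers.

**Theorem A.** Let $q$ be an odd prime and $p$ a prime with $q\mid p-1$ and $q^2\nmid p-1$ (for example $q=3$, $p=7$). There are finite groups $G,H$ with $\pi(G)=\pi(H)=\{p,q\}$ such that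

1. $\mathcal O'G\cong\mathcal O'H$ as $\mathcal O'$-algebras for some ring $\mathcal O'$ of algebraic integers;
2. $\mathbb Z_pG\not\cong\mathbb Z_pH$ as rings. A fortiori $\mathbb Z_{(p)}G\not\cong\mathbb Z_{(p)}H$ and $\mathbb Z_\pi G\not\cong\mathbb Z_\pi H$.

By Dirichlet's theorem, applied to the residue class $1+q$ modulo $q^2$, every odd $q$ admits infinitely many such $p$. The positive complement is the following; put $\mathcal O_\pi=\mathbb Z_\pi\otimes\mathcal O$.

**Theorem B.** For finite groups $G,H$ with $\pi=\pi(G)$ the following are equivalent: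

1. $\mathcal OG\cong\mathcal OH$ for some ring of algebraic integers $\mathcal O$;
2. $\mathcal O_\pi G\cong\mathcal O_\pi H$ as $\mathcal O_\pi$-algebras for some ring of algebraic integers $\mathcal O$;
3. $|G|=|H|$, and there are a number field $K$ with integers $\mathcal O$ that splits $G$ and $H$, and a bijection $\chi\mapsto\chi^*$ from $\operatorname{Irr}(G)$ to $\operatorname{Irr}(H)$, such that for every maximal ideal $\mathfrak p\ni|G|$ of $\mathcal O$ there is an $\mathcal O_{\mathfrak p}$-algebra isomorphism $\Phi_{\mathfrak p}:\mathcal O_{\mathfrak p}H\to\mathcal O_{\mathfrak p}G$ (completions) with $\chi\circ\Phi_{\mathfrak p}=\chi^*$ for all $\chi$.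

From here on, $q$ and $p$ are as in Theorem A. Note that $p$ is odd, since $p\ge q+1\geq 4$.

## 2. Twisting along a homomorphism to $\mathbb Z/q$

We need a way to produce pairs $G,H$ whose group rings agree once a certain root of unity is available. Let $G$ be a finite group, $z\in Z(G)$ of order $q$, and $\mu:G\to\mathbb Z/q$ a homomorphism with $\mu(z)=0$. Let $C=\langle\xi\rangle$ be cyclic of order $q^2$, and put
$$\tilde G=(G\times C)/\langle(z,\xi^{-q})\rangle,\qquad H=\{g\xi^j\in\tilde G: g\in G,\ j\equiv\mu(g)\bmod q\}.\tag{1}$$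
So $G$ and $C$ embed in $\tilde G$, $\xi$ is central, $\xi^q=z$ and $G\cap C=\langle z\rangle$. The map $\tilde G\to\mathbb Z/q$, $g\xi^j\mapsto j-\mu(g)$, is well defined, since it kills $z\xi^{-q}$, and it is surjective with kernel $H$. So $|H|=|\tilde G|/q=|G|$. Also $z\in H$.

**Lemma 2.** Let $R$ be an integral domain of characteristic $0$ with $\frac1q\in R$ that contains a primitive $q^2$-th root of unity $\varepsilon$. Put $e_k=\frac1q\sum_{i=0}^{q-1}\varepsilon^{-qki}z^i$ for $0\le k<q$. Then
$$\Phi_1:RH\to RG,\qquad \Phi_1(g\xi^j)=\sum_{k=0}^{q-1}\varepsilon^{kj}ge_k,$$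
is an isomorphism of $R$-algebras.

*Proof.* The $e_k$ are central orthogonal idempotents with sum $1$ and $ze_k=\varepsilon^{qk}e_k$. The rule $(g,\xi^j)\mapsto g\sum_k\varepsilon^{kj}e_k$ is multiplicative on $G\times C$, and it sends $(z,\xi^{-q})$ to $\sum_k\varepsilon^{qk}\varepsilon^{-qk}e_k=1$. So it gives an algebra map $R\tilde G\to RG$, and $\Phi_1$ is its restriction to $RH$. It fixes $z$, hence each $e_k$. For $g\in G$ choose $j\equiv\mu(g)$; then $g\xi^j\in H$ and $\Phi_1(\varepsilon^{-kj}g\xi^je_k)=ge_k$. Summing over $k$ we obtain $g$. So $\Phi_1$ is surjective, and a surjection between free modules of the same finite rank over a domain is bijective. $\square$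

We also record the effect on characters. Let $K$ be a splitting field of characteristic $0$ containing $\varepsilon$. If $\chi\in\operatorname{Irr}(G)$ and $z$ acts as $\varepsilon^{qk}$ with $0\le k<q$, let
$$\tilde\chi(g\xi^j)=\varepsilon^{kj}\chi(g).\tag{2}$$
This is the character of $\tilde G$ obtained by letting $\xi$ act as the scalar $\varepsilon^k$; it is well defined because $z\xi^{-q}$ then acts as $1$. Since $e_{k'}$ acts as $1$ for $k'=k$ and as $0$ otherwise,
$$\chi\circ\Phi_1=\tilde\chi|_H\qquad(\chi\in\operatorname{Irr}(G)).\tag{3}$$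

**The smallest twist.** Take $G=\langle g\rangle\times\langle z\rangle\cong C_q\times C_q$ with $\mu(g)=1$. Then $H\ni g\xi$ and $(g\xi)^q=\xi^q=z$, so $H=\langle g\xi\rangle\cong C_{q^2}$.

* Over $R\ni\frac1q,\varepsilon$ the group rings agree, by Lemma 2.
* Over $\mathbb Z_p$ they differ. Since $q\mid p-1$, $\mathbb Z_p$ contains the $q$-th roots of unity, so $\mathbb Z_pG\cong\mathbb Z_p^{q^2}$. If $\mathbb Z_pH$ were also $\cong\mathbb Z_p^{q^2}$, a generator of $H$ would have coordinates $x\in\mathbb Z_p^\times$ with $x^{q^2}=1$. But $\mathbb F_p^\times$ has no element of order $q^2$, and $1+p\mathbb Z_p$ is torsion-free; so $x^q=1$ for all coordinates, and the generator would have order dividing $q$.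
* At a prime $\mathfrak q\mid q$ of $\mathcal O$ they differ, for every $\mathcal O$. With $k=\mathcal O/\mathfrak q$ we have $kG\cong k[a,b]/(a^q,b^q)$ and $kH\cong k[a]/(a^{q^2})$. These are local rings whose maximal ideals $\mathfrak m$ have $\dim\mathfrak m/\mathfrak m^2$ equal to $2$ and $1$.

So the twist does what we want away from $q$, including the obstruction at $p$: the missing root of unity $\varepsilon$. It fails exactly at $q$. We have to find a larger $G$ for which the twisted group ring becomes isomorphic at $q$, without destroying the obstruction at $p$.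

Two facts say what must be avoided.

*(i)* If $\mu$ lifts to a homomorphism $\nu:G\to\mathbb Z/q^2$ with $\nu(z)=0$, then $g\mapsto g\xi^{\nu(g)}$ is an isomorphism $G\to H$. It is a homomorphism into $H$, and if $g\xi^{\nu(g)}=1$, then $g\in G\cap C=\langle z\rangle$, so $\nu(g)=0$ and $g=1$.

*(ii)* If there is a $c\in Z(G)$ of order $q^2$ with $c^q=z$ and $\mu(c)=0$, then $g\xi^j\mapsto gc^j$ is an isomorphism $H\to G$. It is well defined on $\tilde G$. If $gc^j=1$ with $j\equiv\mu(g)$, then $\mu(g)=\mu(c^{-j})=0$, so $j=qj'$, $g=c^{-j}=z^{-j'}$ and $g\xi^j=1$.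

The plan is to take $G=M\rtimes Q$ with $M$ a $p$-group and $Q$ a $q$-group. At $q$ the order of $M$ is invertible, so with the idempotent $e_M=|M|^{-1}\sum_{m\in M}m$ the group ring splits as $RG=RGe_M\times RG(1-e_M)$, and $RGe_M\cong RQ$. On $RGe_M$ we use (ii): we put a central $c$ with $c^q=z$ into $Q$, but we let $c$ act *nontrivially* on $M$, so that (ii) is not available for $G$. On $RG(1-e_M)$ we use the idempotents of $M$ instead. The two isomorphisms have different origins, and no isomorphism of groups induces both. It is enough that they do the same to characters. To protect the obstruction at $p$, $Q$ will contain a subgroup $X$ on which $\mu$ does not lift to $\mathbb Z/q^2$, and $M$ will be made so rigid that $X$ cannot be moved.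

## 3. The $q$-groups $X$ and $Q$

**The group $X$.** Let $X$ be the group of maps $i\mapsto ui+s$ of $\mathbb Z/q^3$ with $u\equiv1\pmod q$ and $s\in\mathbb Z/q^3$; write such a map as $(u,s)$. Then $|X|=q^2\cdot q^3=q^5$. From $(u,s)(u',s')=(uu',us'+s)$ we see that $\mu(u,s)=s\bmod q$ is a homomorphism $\mu:X\to\mathbb Z/q$. Put
$$x:i\mapsto i+1,\qquad b:i\mapsto(1+q)i,\qquad w=x^{q^2}.$$
Since $uq^2=q^2$ in $\mathbb Z/q^3$, the element $w$ is central in $X$; it has order $q$.

**Lemma 3.**

(a) There is no homomorphism $\nu:X\to\mathbb Z/q^2$ with $\nu\equiv\mu\bmod q$.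

(b) Let $y\in X$ with $\mu(y)\ne0$. Then $y^{q^2}=w^{\mu(y)}$, and $y$ acts on $\mathbb Z/q^2$ (by reduction) as one cycle of length $q^2$.

*Proof.* (a) We have $bxb^{-1}=x^{1+q}$, so $x^q$ is a commutator and $q\nu(x)=\nu(x^q)=0$. So $\nu(x)\in q\mathbb Z/q^2$, while $\mu(x)=1$.

(b) Write $y=(u,s)$ with $u=1+qt$ and $q\nmid s$. Then
$$y^m(i)=u^mi+s\sum_{k<m}u^k.$$
The units $\equiv1$ mod $q$ in $\mathbb Z/q^3$ form a group of order $q^2$, so $u^{q^2}=1$. Modulo $q^3$ we have $u^k\equiv1+kqt+\binom k2q^2t^2$, hence
$$\sum_{k<q^2}u^k\equiv q^2+qt\,\frac{q^2(q^2-1)}2+q^2t^2\binom{q^2}3\equiv q^2\pmod{q^3}.$$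
The middle term vanishes because $q$ is odd. The last term vanishes because $q\mid\binom{q^2}3=q^2(q^2-1)(q^2-2)/6$; for $q=3$ this number is $84$, and for $q>3$ the $6$ is prime to $q$. So $y^{q^2}$ is the translation by $sq^2$, which is $w^{\mu(y)}$.

On $\mathbb Z/q^2$ we have
$$y^m(i)-i=\Big(\sum_{k<m}u^k\Big)\big((u-1)i+s\big),$$
and the second factor is a unit, because it is $\equiv s$ mod $q$. For $m=1$ the first factor is $1$. For $m=q$ it is $\equiv q+qt\frac{q(q-1)}2\equiv q\not\equiv0\pmod{q^2}$. So neither $y$ nor $y^q$ fixes a point. The cycle lengths are powers of $q$, so every cycle has length at least $q^2$, and there is only one. $\square$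

**The group $Q$.** Let
$$A=\Big\{\alpha:\mathbb Z/q^2\to\mathbb Z/q^2\ \Big|\ \sum_i\alpha(i)=0\Big\},$$
written additively, with $X$ acting by $(y\alpha)(i)=\alpha(y^{-1}i)$. Let $c\in A$ be the constant function $1$; its sum is $q^2=0$, it has order $q^2$, and $X$ fixes it. Put
$$Q=A\rtimes X,\qquad z=qc\quad(\text{that is, } z=c^q \text{ in multiplicative notation}).$$
So $c$ and $z$ are central in $Q$, of orders $q^2$ and $q$. The element $w$ is central in $Q$ too, because it acts trivially on $\mathbb Z/q^2$ and so on $A$. Extend $\mu$ to $Q$ by $\mu(A)=0$. Put $Q_1=\ker\mu$ and $\bar Q=Q/\langle z\rangle$. As $X\cap\langle z\rangle=1$, $X$ maps isomorphically to a subgroup $\bar X\le\bar Q$. We write $w$ also for its image in $\bar Q$. (For $q=3$: $|X|=3^5$, $|A|=9^8=3^{16}$, $|Q|=3^{21}$.)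

**Lemma 4.** Let $g\in Q\setminus Q_1$.

(a) $g$ is conjugate in $Q$ to $gc$, hence to $gc^i$ for all $i$.

(b) $g^{q^2}=w^{\mu(g)}$.

*Proof.* Write $g=\alpha y$ with $\alpha\in A$, $y\in X$, $\mu(y)\ne0$. By Lemma 3(b), $y$ is one cycle on $\mathbb Z/q^2$.

(a) We may define $\alpha_y(y^k\cdot0)=-k$ for $k\in\mathbb Z/q^2$. The sum of $\alpha_y$ is $-q^2(q^2-1)/2=0$, so $\alpha_y\in A$. Moreover $(y\alpha_y)(y^k\cdot0)=\alpha_y(y^{k-1}\cdot0)=-k+1$, so $(y-1)\alpha_y=c$. With $\beta=-\alpha_y$,
$$\beta g\beta^{-1}=\big(\alpha-(y-1)\beta\big)y=(\alpha+c)y=gc.$$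
Since $c$ is central, the same $\beta$ conjugates $gc^i$ to $gc^{i+1}$.

(b) $(\alpha y)^{q^2}=\big(\sum_{k<q^2}y^k\alpha\big)y^{q^2}$. As $y$ is one cycle, the first factor is the constant function $\sum_i\alpha(i)=0$, and $y^{q^2}=w^{\mu(y)}$. $\square$

## 4. The $p$-group $M$ and the pair $G,H$

The group $M$ has two tasks. Elements $g\in Q$ with $\mu(g)\neq0$ must have no nontrivial fixed points on it (for the isomorphism at $q$), and its automorphisms must respect $\bar X$ (for the obstruction at $p$).

Let $\zeta\in\mathbb F_p^\times$ have order $q$. Let $\langle w\rangle$ act on $\mathbb F_p$ by $w\mapsto\zeta$; write $\mathbb F_p(\zeta)$ for this module, and put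
$$V=\mathbb F_p\bar Q\otimes_{\mathbb F_p\langle w\rangle}\mathbb F_p(\zeta).$$
As $w$ is central in $\bar Q$, it acts on $V$ as the scalar $\zeta$. The $\bar Q$-module $V$ is faithful: if $g$ acts trivially, then $g\otimes1=1\otimes1$ forces $g=w^i$ with $\zeta^i=1$, so $g=1$.

Let $\Omega=\bar Q/\bar X$, and for $\omega=g\bar X\in\Omega$ let $V_\omega$ be the span of the $h\otimes1$ with $h\in g\bar X$. Since $w\in\bar X$, each coset $g\bar X$ is a union of cosets of $\langle w\rangle$, and so
$$V=\bigoplus_{\omega\in\Omega}V_\omega,\qquad gV_\omega=V_{g\omega},\qquad d:=\dim V_\omega=q^5/q=q^4\ge2.$$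
Let $Y=\bigoplus_\omega\Lambda^2V_\omega$, and let $M=V\times Y$ with the multiplication
$$(v,y)(v',y')=\Big(v+v',\ y+y'+\tfrac12\sum_\omega v_\omega\wedge v'_\omega\Big).$$
This is associative because the last term is bilinear. So $M$ is a finite $p$-group; its commutators are $[(v,y),(v',y')]=(0,\sum_\omega v_\omega\wedge v'_\omega)$; hence $M'=Y$ and $M/M'=V$. The group $\bar Q$ acts on $M$ by $g(v,y)=(gv,gy)$; write $\rho:\bar Q\to\operatorname{Aut}(M)$. For $g\in Q$, let $\rho(g)$ mean $\rho(\bar g)$.

**Lemma 5.**

(a) The map $\bar Q\to\operatorname{Out}(M)$ is injective.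

(b) If $g\in Q\setminus Q_1$, then $C_M(g)=1$, and $g$ fixes no nontrivial $\theta\in\operatorname{Irr}(M)$.

(c) Every $\alpha\in\operatorname{Aut}(M)$ permutes the subspaces $V_\omega$ of $V=M/M'$.

*Proof.* (a) Inner automorphisms of $M$ act trivially on $M/M'=V$, and $V$ is faithful.

(b) By Lemma 4(b), $w^{\mu(g)}\in\langle g\rangle$. It acts on $V$ as $\zeta^{\mu(g)}\ne1$ and on $Y$ as $\zeta^{2\mu(g)}$, which is $\ne1$ as $q$ is odd. So $C_M(g)=1$. By Brauer's permutation lemma, the number of $g$-fixed $\theta\in\operatorname{Irr}(M)$ equals the number of $g$-fixed conjugacy classes of $M$. A $g$-fixed class has $p$-power size, which is prime to $q$, so the $q$-group $\langle g\rangle$ fixes an element of it. That element lies in $C_M(g)=1$, so the class is $\{1\}$. Hence exactly one $\theta$ is fixed, the trivial one.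

(c) The automorphism $\alpha$ acts $\mathbb F_p$-linearly on $V$ and respects the commutator map $V\times V\to Y$. For $v\in V$, the space $\{u\in V:[u,v]=0\}$ consists of the $u$ with $u_\omega\in\mathbb F_pv_\omega$ whenever $v_\omega\ne0$, so it has codimension $(d-1)\cdot|\{\omega:v_\omega\ne0\}|$. As $d\ge2$, $\alpha$ preserves the set of $v$ with exactly one nonzero component. Two non-proportional such vectors lie in the same $V_\omega$ if and only if their commutator is $\ne0$. So $\alpha$ maps each $V_\omega$ into some $V_{\omega'}$, and onto it since the dimensions are equal. $\square$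

**The groups.** Let $G=M\rtimes Q$, with $Q$ acting through $\bar Q$, and extend $\mu$ by $\mu(M)=0$. Then $z$ is central in $G$ and $\mu(z)=0$. Let $\tilde G\ge H$ be as in (1). Put $\tilde Q=QC$ and $Q'=H\cap\tilde Q$. Since $M\le H$ and $\tilde G=M\rtimes\tilde Q$,
$$H=M\rtimes Q',\qquad |Q'|=|Q|,\qquad z\in Q'.$$
The group $Q'$ acts on $M$ through $Q'\to\bar Q$, $g\xi^j\mapsto\bar g$. This map is surjective (choose $j\equiv\mu(g)$) with kernel $\langle z\rangle$: if $g\in\langle z\rangle$, then $\mu(g)=0$, so $q\mid j$ and $g\xi^j\in\langle z\rangle$. Clearly $\pi(G)=\pi(H)=\{p,q\}$.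

Let us see why $\bar X$ has to be protected. The homomorphism $g\xi^j\mapsto gc^j$ is an isomorphism $\delta:Q'\to Q$, by fact (ii) of Section 2 applied to $Q$. So the abstract groups $Q$ and $Q'$ are the same. On $\bar Q$, $\delta$ induces $\bar g\mapsto\bar g\bar c^{\,\mu(g)}$, and *this automorphism sends $\bar X$ to a subgroup not conjugate to $\bar X$*. Otherwise $\delta$ would carry the preimage of $\bar X$ in $Q'$ to a $Q$-conjugate of $X\times\langle z\rangle$, so that the preimage of $\bar X$ in $Q'$ would split over $\langle z\rangle$. The elements of that preimage over $x_1\in X$ are the $x_1\xi^j$ with $j\equiv\mu(x_1)$, so a splitting has the form $x_1\mapsto x_1\xi^{\nu(x_1)}$, with a homomorphism $\nu:X\to\mathbb Z/q^2$ lifting $\mu$. This contradicts Lemma 3(a). Lemma 5(c) is there to forbid such a motion of $\bar X$.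

## 5. The local isomorphism at the primes above $q$

Let $K=\mathbb Q(e^{2\pi i/|G|})$, with integers $\mathcal O$. Since $|H|=|G|$ and $|M|$ divides $|G|$, Brauer's theorem says that $K$ is a splitting field for $G$, $H$ and $M$. Let $\varepsilon\in\mathcal O$ be a primitive $q^2$-th root of unity. For $\mathfrak l\nmid q$, Lemma 2 with $R=\mathcal O_{\mathfrak l}$ and with $R=K$ gives
$$\Phi_1:KH\cong KG,\qquad \Phi_1(\mathcal O_{\mathfrak l}H)=\mathcal O_{\mathfrak l}G\quad(\mathfrak l\nmid q).\tag{4}$$

**Proposition 6.** Let $\mathfrak q\mid q$ be a maximal ideal of $\mathcal O$. There is an $\mathcal O_{\mathfrak q}$-algebra isomorphism $\Phi_2:\mathcal O_{\mathfrak q}H\to\mathcal O_{\mathfrak q}G$ with $\chi\circ\Phi_2=\tilde\chi|_H$ for all $\chi\in\operatorname{Irr}(G)$. Consequently there is $u_{\mathfrak q}\in(K_{\mathfrak q}G)^\times$ with $\Phi_1(\mathcal O_{\mathfrak q}H)=u_{\mathfrak q}^{-1}(\mathcal O_{\mathfrak q}G)u_{\mathfrak q}$.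

*Proof.* Put $R=\mathcal O_{\mathfrak q}$. As $|M|\in R^\times$, the primitive central idempotents $e_\theta=\frac{\theta(1)}{|M|}\sum_m\theta(m^{-1})m$ of $KM$ lie in $RM$. Let $e_M=e_{1_M}$; it is a central idempotent of $R\tilde G$. We define $\Phi_2$ on $RHe_M\cong RQ'$ and on $RH(1-e_M)$ separately.

**Step (a): the summand $e_M$.** The purpose is to use the central element $c$ of $Q$. The isomorphism of groups $\delta:Q'\to Q$, $g\xi^j\mapsto gc^j$, induces
$$RHe_M\cong RQ'\cong RQ\cong RGe_M.$$
We must check that it does the right thing to characters: $\chi(\delta(h))=\tilde\chi(h)$ for $h=g\xi^j\in Q'$ and $\chi\in\operatorname{Irr}(Q)$, where $z$ acts as $\varepsilon^{qk}$ in $\chi$. If $\mu(g)=0$, then $j=qj'$, so $gc^j=gz^{j'}$ and both sides are $\varepsilon^{qkj'}\chi(g)$. If $\mu(g)\ne0$, Lemma 4(a) gives $\chi(gc^i)=\chi(g)$ for all $i$. So the left side is $\chi(g)$, and the right side is $\varepsilon^{kj}\chi(g)$. For $k=0$ these agree. For $k\ne0$, $\chi(g)=\chi(gc^q)=\chi(gz)=\varepsilon^{qk}\chi(g)$ gives $\chi(g)=0$,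 and both sides are $0$.

**Step (b): the summand $1-e_M$.** Here the purpose is to undo the twist by a conjugation in $R\tilde G$. Put ${}^g\theta(m)=\theta(g^{-1}mg)$, so that $ge_\theta g^{-1}=e_{{}^g\theta}$. The group $G$ acts on $\operatorname{Irr}(M)$ through $G/M=Q$. By Lemma 5(b), the stabilizers in $G$ of nontrivial $\theta$ lie in $\ker\mu$. So there is a function $j:\operatorname{Irr}(M)\setminus\{1\}\to\mathbb Z$ with
$$j({}^g\theta)\equiv j(\theta)+\mu(g)\pmod q\qquad(g\in G):$$
choose a representative $\theta_0$ in each orbit and let $j({}^g\theta_0)$ be an integer in the class $\mu(g)$, which depends on ${}^g\theta_0$ only. Put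
$$\mathbf c=\sum_{\theta\ne1}\xi^{j(\theta)}e_\theta,$$
a unit of $R\tilde G(1-e_M)$ with inverse $\sum_{\theta\neq1}\xi^{-j(\theta)}e_\theta$. Since $ge_\theta=e_{{}^g\theta}g$, for $g\in G$
$$\mathbf c\,ge_\theta\,\mathbf c^{-1}=g\,\xi^{\,j({}^g\theta)-j(\theta)}e_\theta\in RH(1-e_M),$$
because the exponent is $\equiv\mu(g)$ mod $q$. For $h=g\xi^l\in H$
$$\mathbf c^{-1}he_\theta\,\mathbf c=g\,\xi^{\,l-j({}^g\theta)+j(\theta)}e_\theta\in RG(1-e_M),$$
because the exponent is $\equiv0$ mod $q$ and $\xi^q=z\in G$. So $x\mapsto\mathbf c^{-1}x\mathbf c$ is an isomorphism $RH(1-e_M)\to RG(1-e_M)$. If $\chi\in\operatorname{Irr}(G)$ has $\chi(e_M)=0$, then $\tilde\chi$ is a trace function on $R\tilde G$ extending $\chi$, and so $\chi(\mathbf c^{-1}x\mathbf c)=\tilde\chi(x)$.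

**Step (c): conclusion.** Together, (a) and (b) define an isomorphism $\Phi_2:RH\to RG$. If $\chi\in\operatorname{Irr}(G)$ has $M$ in its kernel, then $\chi$ and $\tilde\chi$ factor through $Q$ and $\tilde Q$, and $\chi\circ\Phi_2=\tilde\chi|_H$ by (a). Otherwise $e_M$ acts as $0$ in $\chi$ and in $\tilde\chi$, and (b) gives the same. With (3), $\chi\circ\Phi_2=\chi\circ\Phi_1$ for all $\chi$. So $\Phi_2\Phi_1^{-1}$ is an automorphism of the split semisimple algebra $K_{\mathfrak q}G$ that fixes every irreducible character, hence every central primitive idempotent. By Skolem–Noether, applied to each matrix block, $\Phi_2=u\,\Phi_1(\cdot)\,u^{-1}$ for some $u=u_{\mathfrak q}\in(K_{\mathfrak q}G)^\times$. So $\mathcal O_{\mathfrak q}G=u\,\Phi_1(\mathcal O_{\mathfrak q}H)\,u^{-1}$. $\square$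

## 6. Unit values of primitive forms, and gluing

Now $\mathcal O_{\mathfrak l}G\cong\mathcal O_{\mathfrak l}H$ for all $\mathfrak l$, compatibly on characters. To glue these isomorphisms we must find one element $y$ that is at every $\mathfrak l$ a unit of $\mathcal O_{\mathfrak l}G$ times $u_{\mathfrak l}$. Whether $y$ is good is measured by a determinant, which is a form in the coordinates of $y$. So we ask when a form over $\mathcal O$ takes a unit value. For example, $2X_1^2+3X_2^2$ does not take the values $\pm1$ on $\mathbb Z^2$, but at $(i,1)$ over $\mathbb Z[i]$ it has the value $1$.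

We use the fact that *every ideal becomes principal in a finite extension*: if $\mathfrak a^h=(\gamma)$ and $\mathcal O'\ni\gamma^{1/h}$, then $(\mathfrak a\mathcal O')^h=(\gamma^{1/h})^h$, and so $\mathfrak a\mathcal O'=(\gamma^{1/h})$ by unique factorization. A polynomial over $\mathcal O$ is called *primitive* if its coefficients generate the unit ideal; so is a pair $(b,a)\in\mathcal O^2$ if $a\mathcal O+b\mathcal O=\mathcal O$.

**Lemma 7 (Dade; E. C. Dade, Mathematika 10 (1963), 96–100).** Let $F\in\mathcal O[X_1,\dots,X_n]$ be homogeneous of degree $m\ge1$ and primitive. Then there are a finite extension with ring of integers $\mathcal O'\supseteq\mathcal O$ and $x\in\mathcal O'^n$ with $F(x)\in\mathcal O'^\times$.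

*Proof.* **Step 1: reduction to two variables.** Put $d_i=(m+1)^{i-1}$, $N=(m+1)^{n-1}$, and substitute $X_i=S^{N-d_i}T^{d_i}$. A monomial $\prod X_i^{a_i}$ with $\sum a_i=m$ goes to $S^{Nm-k}T^k$ with $k=\sum a_id_i$. The $a_i\le m$ are the digits of $k$ in base $m+1$, so distinct monomials stay distinct. We get a binary form $f(S,T)$ of degree $D=Nm\ge1$ with the same coefficients. A unit value $f(s,t)$ is the unit value of $F$ at $x_i=s^{N-d_i}t^{d_i}$.

**Step 2: splitting $f$ into primitive linear forms.** Over a finite extension $f$ is a product of linear forms. We may scale these to have integral coefficients; after a further extension the ideal generated by the two coefficients of each is principal, and we divide by a generator. So, with $\mathcal O$ enlarged, $f=\kappa\prod_{i=1}^D(a_iS-b_iT)$ with primitive pairs $P_i=(b_i,a_i)$ and $\kappa\in K^\times$. Modulo each maximal ideal a product of nonzero polynomials is nonzero, so the product is primitive. As $f$ is primitive too, $\kappa$ is a unit. So we must find $(s,t)$ for which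 all $a_is-b_it$ are units.

We use the following remark: if $P=(b,a)$ and $P'=(b',a')$ are primitive and $ab'-ba'$ lies in a maximal ideal $\mathfrak l$, then $P\equiv\lambda P'\pmod{\mathfrak l}$ for some $\lambda\in(\mathcal O/\mathfrak l)^\times$, since both are nonzero vectors over the field $\mathcal O/\mathfrak l$ with determinant $0$. For a form $h$ of degree $e$ we then have $h(P)\equiv\lambda^eh(P')\pmod{\mathfrak l}$.

**Step 3: a form $h$ that is a unit at all $P_i$.** We claim: for primitive pairs $P_1,\dots,P_r$, $r\ge1$, there is a form $h\in\mathcal O[S,T]$ of some degree $e\ge1$ with $h(P_i)\in\mathcal O^\times$ for all $i$. For $r=1$ there is a linear form $\ell$ with $\ell(P_1)=1$, since $P_1$ is primitive. Let $r>1$, and let $h_1$ of degree $e_1\geq 1$ be a unit at $P_1,\dots,P_{r-1}$. If $P_r=\lambda P_i$ with $i<r$, $\lambda\in K$, then $\lambda$ is a unit, as both pairs are primitive, and $h=h_1$ works. Otherwise put $g=\prod_{i<r}(a_iS-b_iT)$ and $\eta=g(P_r)\ne0$. If a maximal ideal $\mathfrak l$ contains $\eta$,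 then by the remark $P_r\equiv\lambda P_i\pmod{\mathfrak l}$ for some $i<r$, so $h_1(P_r)\equiv\lambda^{e_1}h_1(P_i)\not\equiv0$. Hence $h_1(P_r)$ is a unit in the finite ring $\mathcal O/(\eta)$, and there is $N_1$ with $h_1(P_r)^{N_1}\equiv1\pmod\eta$ and $N_1e_1\ge r-1$. Write $1-h_1(P_r)^{N_1}=\eta\kappa_1$ with $\kappa_1\in\mathcal O$, choose a linear form $\ell$ with $\ell(P_r)=1$, and put
$$h=h_1^{N_1}+\kappa_1\,g\,\ell^{\,N_1e_1-(r-1)}.$$
Then $h(P_i)=h_1(P_i)^{N_1}$ is a unit for $i<r$, and $h(P_r)=h_1(P_r)^{N_1}+\kappa_1\eta=1$.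

**Step 4: a zero of $h$.** Apply Step 3 to $P_1,\dots,P_D$. The form $h$ is nonzero of degree $e\ge1$, so over a finite extension it has a zero $(s,t)\ne(0,0)$; after scaling and a further extension we may take $s,t\in\mathcal O'$ with $(s,t)$ primitive. If some $a_is-b_it$ lay in a maximal ideal $\mathfrak L$ of $\mathcal O'$, the remark would give $(s,t)\equiv\lambda P_i\pmod{\mathfrak L}$ and $0=h(s,t)\equiv\lambda^eh(P_i)\not\equiv0$. So all $a_is-b_it$ are units, and $f(s,t)$ is a unit. $\square$

We recall two standard facts. An $\mathcal O$-lattice of full rank in a finite-dimensional $K$-space is determined by its completions at all $\mathfrak l$; and local lattices that agree with the completions of one fixed lattice for almost all $\mathfrak l$ come from a global lattice.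

**Proposition 8.** Let $K$ be a number field with integers $\mathcal O$, and let $\Phi:KH\to KG$ be a $K$-algebra isomorphism. Suppose that for every maximal ideal $\mathfrak l$ of $\mathcal O$ there is $u_{\mathfrak l}\in(K_{\mathfrak l}G)^\times$ with $\Phi(\mathcal O_{\mathfrak l}H)=u_{\mathfrak l}^{-1}(\mathcal O_{\mathfrak l}G)u_{\mathfrak l}$, and $u_{\mathfrak l}=1$ for almost all $\mathfrak l$. Then $\mathcal O'H\cong\mathcal O'G$ for the ring of integers $\mathcal O'$ of some finite extension of $K$.

*Proof.* **Step 1: a lattice that contains all candidates.** Let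
$$I=\{x\in KG: x\in\mathcal O_{\mathfrak l}Gu_{\mathfrak l}\ \text{for all }\mathfrak l\},$$
an $\mathcal O$-lattice with completions $I_{\mathfrak l}=\mathcal O_{\mathfrak l}Gu_{\mathfrak l}$. For a finite extension $K'$ we may pass to $K'$, $\mathcal O'I$, and $u_{\mathfrak L}=u_{\mathfrak l}$ for $\mathfrak L\mid\mathfrak l$; all hypotheses persist. Let $D(x)$ be the determinant of right multiplication by $x$ on $KG$; it is multiplicative. As a lattice over a Dedekind domain, $I$ is isomorphic to $\mathcal O^{n-1}\oplus\mathfrak a$ with $n=|G|$ and an ideal $\mathfrak a$. So after a finite extension we may assume that $I$ has an $\mathcal O$-basis $b_1,\dots,b_n$, and that the fractional ideal $\prod_{\mathfrak l}\mathfrak l^{v_{\mathfrak l}(D(u_{\mathfrak l}))}$ is principal, say $(\gamma)$.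

**Step 2: the form.** Put $F(X)=\gamma^{-1}D(\sum X_ib_i)$, which is homogeneous of degree $n$. We show that $F$ lies in $\mathcal O[X]$ and is primitive. Fix $\mathfrak l$. We can write $b_i=\tau_iu_{\mathfrak l}$ with $\tau_i\in\mathcal O_{\mathfrak l}G$. So $F=D(\sum X_i\tau_i)\cdot D(u_{\mathfrak l})\gamma^{-1}$, where the first factor is in $\mathcal O_{\mathfrak l}[X]$ and $D(u_{\mathfrak l})\gamma^{-1}\in\mathcal O_{\mathfrak l}^\times$. Moreover $u_{\mathfrak l}\in I_{\mathfrak l}$, so $u_{\mathfrak l}=\sum x_ib_i$ with $x_i\in\mathcal O_{\mathfrak l}$, and there $F$ takes the unit value $D(u_{\mathfrak l})\gamma^{-1}$. So the coefficients of $F$ are in $\mathcal O_{\mathfrak l}$ and not all in $\mathfrak l\mathcal O_{\mathfrak l}$, for every $\mathfrak l$.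

**Step 3: the global element.** By Lemma 7 choose $\mathcal O'$ and $x_i\in\mathcal O'$ with $F(x)\in\mathcal O'^\times$, and put $y=\sum x_ib_i$. As $D(y)=\gamma F(x)\ne0$, $y$ is invertible in $K'G$. At each maximal $\mathfrak L\mid\mathfrak l$ of $\mathcal O'$ we have $y=tu_{\mathfrak l}$ with $t=\sum x_i\tau_i\in\mathcal O'_{\mathfrak L}G$, and $D(t)=F(x)\gamma D(u_{\mathfrak l})^{-1}$ is a unit. So right multiplication by $t$ is bijective on $\mathcal O'_{\mathfrak L}G$; there is $t'$ with $t't=1$; then $D(t')$ is a unit as well, so $t'$ too has a left inverse, and $t$ is a unit of $\mathcal O'_{\mathfrak L}G$. Therefore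
$$y^{-1}(\mathcal O'_{\mathfrak L}G)y=u_{\mathfrak l}^{-1}(\mathcal O'_{\mathfrak L}G)u_{\mathfrak l}=\Phi(\mathcal O'_{\mathfrak L}H)\qquad\text{for all }\mathfrak L.$$
The lattices $y^{-1}(\mathcal O'G)y$ and $\Phi(\mathcal O'H)$ in $K'G$ have the same completions, so they are equal, and $x\mapsto y\Phi(x)y^{-1}$ is an isomorphism $\mathcal O'H\to\mathcal O'G$. $\square$

**Proof of Theorem A(1).** Take $\Phi=\Phi_1$. By (4) we may put $u_{\mathfrak l}=1$ for $\mathfrak l\nmid q$, and for the finitely many $\mathfrak q\mid q$ we take $u_{\mathfrak q}$ from Proposition 6. Proposition 8 gives $\mathcal O'H\cong\mathcal O'G$ for some ring of algebraic integers $\mathcal O'$. $\square$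

## 7. The obstruction over $\mathbb Z_p$

The condition $q^2\nmid p-1$ has not been used for our groups so far, and it must enter now: if $q^2\mid p-1$, then $\varepsilon\in\mathbb Z_p$, and Lemma 2 with $R=\mathbb Z_p$ gives $\mathbb Z_pG\cong\mathbb Z_pH$.

Suppose, for a contradiction, that $\Phi:\mathbb Z_pG\to\mathbb Z_pH$ is a ring isomorphism. It maps $p^n\mathbb Z_pG$ onto $p^n\mathbb Z_pH$, so it is continuous, and therefore $\mathbb Z_p$-linear. Let $I(M)$ be the augmentation ideal of $\mathbb Z_pM$.

A *lattice* for a finite group $P$ over $\mathbb Z_p$ is a $\mathbb Z_pP$-module that is free of finite rank over $\mathbb Z_p$; it is a *permutation lattice* if it has a $\mathbb Z_p$-basis permuted by $P$, that is, if it is isomorphic to some $\bigoplus_i\mathbb Z_p[P/U_i]$. For example, $\mathbb Z_pP$ and the trivial lattice are permutation lattices. For $P=C_p$ the augmentation ideal of $\mathbb Z_pP$ is not: it is nonzero without nonzero $P$-fixed points, whereas orbit sums are fixed in a permutation lattice. The following published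 theorem is used without proof.

**Weiss' theorem (A. Weiss, Rigidity of $p$-adic $p$-torsion, Ann. of Math. 127 (1988), 317–332, Theorem 2).** Let $P$ be a finite $p$-group, $N\trianglelefteq P$, and $L$ a $\mathbb Z_pP$-lattice such that $L|_N$ is free and $L^N$ is a permutation lattice for $P/N$. Then $L$ is a permutation lattice for $P$.

**Step 1: $\Phi(m)\in1+I(M)\mathbb Z_pH$ for $m\in M$.** This says that $\Phi$ respects $M$ roughly, and it is what makes Weiss' theorem applicable. The composite $\mathbb Z_pG\to\mathbb Z_pH\to\mathbb F_pQ'$ (the second map is $H\to H/M=Q'$ and reduction mod $p$) is surjective with semisimple target, as $p\nmid|Q'|$. The ideal generated by $I(M)$ in $\mathbb Z_pG$ is nilpotent mod $p$, because $M$ is a normal $p$-subgroup. Its image is a nilpotent ideal of a semisimple ring, so it is $0$. Hence the image of $M$ in $(\mathbb Z_pQ')^\times$ is a finite $p$-group contained in $1+p\mathbb Z_pQ'$. If it were nontrivial, it would contain an element $1+p^aS$ of order $p$, with $a\ge1$ and $S\in\mathbb Z_pQ'$,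 $S\notin p\mathbb Z_pQ'$. But
$$(1+p^aS)^p=1+p^{a+1}S+\tbinom p2p^{2a}S^2+\dots+p^{pa}S^p\equiv1+p^{a+1}S\pmod{p^{a+2}},$$
since the middle terms are divisible by $p^{2a+1}$, and $pa\ge3a\ge a+2$ because $p$ is odd. This is not $1$, a contradiction. So $\Phi(m)-1$ lies in the kernel $I(M)\mathbb Z_pH$ of $\mathbb Z_pH\to\mathbb Z_pQ'$.

**Step 2: Weiss' theorem produces intertwiners.** Let $\hat\zeta\in\mathbb Z_p$ be the root of unity of order $q$ lifting $\zeta$, and let
$$e=\frac1q\sum_{i=0}^{q-1}\hat\zeta^{-i}z^i\in\mathbb Z_pH,$$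
a central idempotent with $ze=\hat\zeta e$. Put $L=\mathbb Z_pHe$, a lattice for $P=M\times M$ by
$$(m,n)\cdot t=\Phi(m)\,t\,n^{-1},$$
and let $N=1\times M$. We check the hypotheses. Firstly, $L|_N$ is a direct summand of the free module $\mathbb Z_pH$, hence projective, hence free, since $\mathbb Z_pM$ is local. Secondly, with $\hat M=\sum_{m\in M}m$, which is central in $\mathbb Z_pH$, we have $L^N=\mathbb Z_pH\hat Me$. By Step 1, $\Phi(m)-1\in I(M)\mathbb Z_pH=\mathbb Z_pH\,I(M)$, and this annihilates $\hat M$. So $P$ acts trivially on $L^N$, which is therefore a permutation lattice. Weiss' theorem gives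
$$L\cong\bigoplus_i\mathbb Z_p[P/U_i].$$

We determine the $U_i$. *(i)* $U_i\cap N=1$: put $W=U_i\cap N$. The lattice $\mathbb Z_p[P/U_i]|_N$ is projective, and so is its restriction to $W$. The trivial coset is fixed by $W$, so the trivial lattice $\mathbb Z_p$ is a summand of this restriction, hence projective, hence free over $\mathbb Z_pW$. Its rank is $1$, so $W=1$. *(ii)* $U_iN=P$: the fixed lattice $\mathbb Z_p[P/U_i]^N$ has as basis the sums over $N$-orbits, so it is isomorphic to $\mathbb Z_p[P/U_iN]$, and $P$ acts trivially on it. By (i) and (ii) the projection of $U_i$ to the first factor is bijective, so $U_i=\{(m,\alpha_i(m)):m\in M\}$ with an endomorphism $\alpha_i$ of $M$. *(iii)* $\alpha_i$ is injective: $\mathbb Z_pH$ with $M$ acting by $t\mapsto\Phi(m)t$ is isomorphic through $\Phi^{-1}$ to $\mathbb Z_pG$ with left multiplication, so it is free. So $L|_{M\times1}$ is free, and as in (i) $U_i\cap(M\times1)=1$. Hence $\alpha_i\in\operatorname{Aut}(M)$.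

Let $t_i\in L$ correspond to the trivial coset in the $i$-th summand. It is fixed by $U_i$, and $N$ permutes the cosets in this summand simply transitively. So
$$\Phi(m)t_i=t_i\alpha_i(m)\quad(m\in M),\qquad L=\bigoplus_it_i\mathbb Z_pM.\tag{5}$$
Let
$$T=L/(pL+L\,I(M))=\mathbb F_pQ'e,$$
a ring with identity $e$; here and below, $e$ and $he$ also stand for the images in $T$. As $\mathbb F_pQ'$ is free over $\mathbb F_p\langle z\rangle$, $\dim T=|Q'|/q=|\bar Q|$. By (5) the images $\bar t_i$ form a basis of $T$, since $L\,I(M)=\bigoplus t_iI(M)$.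

**Step 3: a grading of $T$ by $\operatorname{Out}(M)$.** We use it to show that one intertwiner, moved around by $Q'$, gives everything. For $\beta\in\operatorname{Aut}(M)$ let $\mathcal W_{[\beta]}\subseteq T$ be the image of $\{t\in L:\Phi(m)t=t\beta(m)\ \forall m\in M\}$.

*Claim.* $\mathcal W_{[\beta]}$ is the span of those $\bar t_i$ with $[\alpha_i]=[\beta]$ in $\operatorname{Out}(M)$; in particular it depends only on $[\beta]$.

Let $t=\sum t_ir_i$, $r_i\in\mathbb Z_pM$, satisfy the condition. Comparing components in (5), $\alpha_i(m)r_i\beta(m)^{-1}=r_i$ for all $m$. So the coefficients of $r_i$ are constant on the orbits of $M$ on the set $M$ under $s\mapsto\alpha_i(m)s\beta(m)^{-1}$. The image of $t$ in $T$ is $\sum\operatorname{aug}(r_i)\bar t_i$. If $\operatorname{aug}(r_i)\not\equiv0$ mod $p$, then some orbit, whose size is a power of $p$, has size one: $\alpha_i(m)s=s\beta(m)$ for all $m$, so $[\alpha_i]=[\beta]$. Conversely, if $\alpha_i(m)=s\beta(m)s^{-1}$, then $\Phi(m)t_is=t_i\alpha_i(m)s=t_is\beta(m)$, and $t_is$ has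 image $\bar t_i$. This proves the claim. Hence
$$T=\bigoplus_{[\beta]\in\operatorname{Out}(M)}\mathcal W_{[\beta]}.$$

For $h\in Q'$, let $\rho(h)(m)=hmh^{-1}$; this is $\rho$ of the image of $h$ in $\bar Q$. If $\Phi(m)t=t\beta(m)$, then $\Phi(m)th=th\cdot h^{-1}\beta(m)h$. Applying this to $h$ and to $h^{-1}$,
$$\mathcal W_{[\beta]}h=\mathcal W_{[\rho(h)^{-1}\beta]}.$$
By Lemma 5(a), $\bar Q$ acts freely on $\operatorname{Out}(M)$ by $[\beta]\mapsto[\rho(h)^{-1}\beta]$, so each orbit has exactly $|\bar Q|$ elements. The set of classes with $\mathcal W\ne0$ is nonempty and a union of orbits, and $\dim T=|\bar Q|$. So it is a single orbit, and each nonzero $\mathcal W$ is one-dimensional.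

Fix $t=t_1$, $\alpha=\alpha_1$. Then $\bar th$ spans $\mathcal W_{[\rho(h)^{-1}\alpha]}$, and
$$T=\bigoplus_{\bar h\in\bar Q}\mathbb F_p\,\bar th\qquad(h\in Q'\text{ a lift of }\bar h).$$
So $\bar tT=T$, and $\bar t$ is a unit in the finite-dimensional algebra $T$.

**Step 4: the induced automorphism of $\bar Q$ respects $\bar X$ up to conjugation.** Let $\bar\Phi:G\to T^\times$ be the homomorphism induced by $\Phi$, that is, $\bar\Phi(g)$ is the image of $\Phi(g)e$. For $g\in Q$
$$\Phi(m)\Phi(g)t=\Phi(g)\Phi(g^{-1}mg)t=\Phi(g)t\,\alpha(g^{-1}mg),$$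
so $0\ne\bar\Phi(g)\bar t\in\mathcal W_{[\alpha\rho(g)^{-1}]}$. By Step 3 this space is spanned by $\bar th_g$ for some $h_g\in Q'$ with $[\rho(h_g)^{-1}\alpha]=[\alpha\rho(g)^{-1}]$. So $\bar\Phi(g)\bar t=r(g)\bar th_g$ with $r(g)\in\mathbb F_p^\times$ and $[\rho(h_g)]=[\alpha\rho(g)\alpha^{-1}]$. By Lemma 5(a), the image $\psi(\bar g)\in\bar Q$ of $h_g$ depends only on $\bar g$. Moreover $\psi$ is conjugation by $[\alpha]$, read in $\bar Q\le\operatorname{Out}(M)$; so it is an injective homomorphism $\bar Q\to\bar Q$, i.e. $\psi\in\operatorname{Aut}(\bar Q)$. We have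
$$\bar t^{-1}\bar\Phi(g)\bar t=r(g)h_ge,\qquad[\rho(\psi(\bar g))]=[\alpha\rho(\bar g)\alpha^{-1}].\tag{6}$$
By Lemma 5(c), $\alpha$ induces a permutation $\sigma$ of $\Omega$ with $\alpha(V_\omega)=V_{\sigma(\omega)}$. As inner automorphisms are trivial on $V$, (6) says that on $V$ we have $\alpha\circ g=\psi(g)\circ\alpha$ for $g\in\bar Q$. Applied to $V_\omega$, this gives $\sigma(g\omega)=\psi(g)\sigma(\omega)$. The stabilizer of $\omega_0=\bar X\in\Omega=\bar Q/\bar X$ is $\bar X$, so $\psi(\bar X)$ is the stabilizer of $\sigma(\omega_0)$. Writing $\sigma(\omega_0)=y\omega_0$,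
$$\psi(\bar X)=y\bar Xy^{-1}\qquad\text{for some }y\in\bar Q.$$

**Step 5: a lift of $\mu$ on $X$.** We now read off a homomorphism that Lemma 3(a) forbids. Let $y'\in Q'$ lift $y$. For $x\in X$ put
$$\Lambda(x)=y'^{-1}\,\bar t^{-1}\bar\Phi(x)\bar t\,y',$$
a homomorphism $X\to T^\times$. By (6), $\Lambda(x)=r(x)h'_xe$, where $h'_x=y'^{-1}h_xy'\in Q'$ lies over $\psi'(x):=y^{-1}\psi(x)y\in\bar X$; identifying $\bar X$ with $X$, we have $\psi'\in\operatorname{Aut}(X)$. The elements of $Q'$ over $x_1\in X$ are the $x_1\xi^j$ with $j\equiv\mu(x_1)$ mod $q$ (a factor $z^i$ is absorbed as $\xi^{qi}$). So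
$$h'_x=\psi'(x)\,\xi^{j(x)},\qquad j(x)\in\mathbb Z/q^2,\quad j(x)\equiv\mu(\psi'(x))\bmod q.$$
It follows that $h'_{x_1}h'_{x_2}=h'_{x_1x_2}\xi^{\,j(x_1)+j(x_2)-j(x_1x_2)}$. The exponent is divisible by $q$, because $\mu\circ\psi'$ is a homomorphism. Write it as $q\,i(x_1,x_2)$ with $i(x_1,x_2)\in\mathbb Z/q$; then $h'_{x_1}h'_{x_2}=h'_{x_1x_2}z^{i(x_1,x_2)}$. Since $\Lambda$ is multiplicative and $ze=\zeta e$ in $T$,
$$r(x_1x_2)=r(x_1)\,r(x_2)\,\zeta^{\,i(x_1,x_2)}.$$
Here the arithmetic of $p$ enters. As $q\mid p-1$ but $q^2\nmid p-1$, we have $\mathbb F_p^\times=\langle\zeta\rangle\times O$ with $q\nmid|O|$. Let $\zeta^{n(x)}$ be the $\langle\zeta\rangle$-component of $r(x)$. Then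
$$n(x_1)+n(x_2)-n(x_1x_2)=-i(x_1,x_2)\quad\text{in }\mathbb Z/q.$$
Put $J(x)=j(x)+q\,n(x)\in\mathbb Z/q^2$. Then $J(x_1)+J(x_2)-J(x_1x_2)=q\,i(x_1,x_2)-q\,i(x_1,x_2)=0$. So $J:X\to\mathbb Z/q^2$ is a homomorphism with $J\equiv\mu\circ\psi'\bmod q$, and $J\circ\psi'^{-1}$ is a homomorphism $X\to\mathbb Z/q^2$ lifting $\mu$. This contradicts Lemma 3(a). Hence $\mathbb Z_pG\not\cong\mathbb Z_pH$.

An isomorphism $\mathbb Z_\pi G\cong\mathbb Z_\pi H$ or $\mathbb Z_{(p)}G\cong\mathbb Z_{(p)}H$ would give $\mathbb Z_pG\cong\mathbb Z_pH$ by tensoring with $\mathbb Z_p$. This proves Theorem A, and the implication asked about in Section 1 is false. $\square$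

## 8. Semilocal coefficients in $\mathcal O_\pi$: proof of Theorem B

The pair of Theorem A differs only in that coefficients cannot be brought down from $\mathcal O_\pi$ to $\mathbb Z_\pi$. Theorem B makes this precise: over $\mathcal O_\pi$ the converse does hold. The proof uses Proposition 8 again.

**$1\Rightarrow2$.** Tensor with $\mathbb Z_\pi$.

**$2\Rightarrow3$.** We extract the local data. Comparing ranks, $|G|=|H|$. Let $\Phi:\mathcal O_\pi H\to\mathcal O_\pi G$ be the given isomorphism. Extending coefficients, we may enlarge $K$ so that it splits $G$ and $H$. Then $\Phi$ extends to $KH\cong KG$, and $\chi^*=\chi\circ\Phi$ defines a bijection $\operatorname{Irr}(G)\to\operatorname{Irr}(H)$. A maximal ideal $\mathfrak p\ni|G|$ of $\mathcal O$ lies over a prime in $\pi$, so $\mathcal O_\pi\subseteq\mathcal O_{\mathfrak p}$, and $\Phi$ induces the required $\Phi_{\mathfrak p}$.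

**$3\Rightarrow1$.** We find a global $\Phi$ to which the local data can be compared. If $|G|=1$, there is nothing to prove. Otherwise some $\mathfrak p\ni|G|$ and some $\Phi_{\mathfrak p}$ exist, so $\chi^*(1)=\chi(\Phi_{\mathfrak p}(1))=\chi(1)$ for all $\chi$. As $KG$ and $KH$ are products of matrix algebras over $K$ of sizes $\chi(1)$ and $\chi^*(1)$, we can match the blocks and obtain a $K$-algebra isomorphism $\Phi:KH\to KG$ with $\chi\circ\Phi=\chi^*$ for all $\chi$.

For $\mathfrak p\ni|G|$, the automorphism $\Phi_{\mathfrak p}\Phi^{-1}$ of $K_{\mathfrak p}G$ fixes all irreducible characters, hence all central primitive idempotents. By Skolem–Noether it is conjugation by some $u$, so that $\Phi_{\mathfrak p}=u\,\Phi(\cdot)\,u^{-1}$ and $\Phi(\mathcal O_{\mathfrak p}H)=u^{-1}(\mathcal O_{\mathfrak p}G)u$.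

For $\mathfrak l\not\ni|G|$, the order of the groups is invertible in $\mathcal O_{\mathfrak l}$, so $\Phi(\mathcal O_{\mathfrak l}H)$ and $\mathcal O_{\mathfrak l}G$ are both maximal orders in $K_{\mathfrak l}G\cong\prod_iM_{n_i}(K_{\mathfrak l})$. Hence they are conjugate (Reiner, *Maximal Orders*, Thm 17.3). For almost all $\mathfrak l$ they are equal, since $\Phi(\mathcal OH)$ and $\mathcal OG$ are full lattices in $KG$; there we take $u_{\mathfrak l}=1$. Proposition 8 gives $\mathcal O'H\cong\mathcal O'G$ for the ring of integers $\mathcal O'$ of a finite extension of $K$. $\square$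

With $\mathcal O=\mathbb Z$ in condition 2, the implication $2\Rightarrow1$ gives the known result quoted in Section 1: if $\mathbb Z_\pi G\cong\mathbb Z_\pi H$, then $\mathcal OG\cong\mathcal OH$ for some $\mathcal O$. Theorem A shows that in condition 2 one cannot replace $\mathcal O_\pi$ by $\mathbb Z_\pi$.
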